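\title{Mapping classes that act trivially on the homology of configuration spaces of a surface}

\begin{abstract}
Let $\Sigma$ be a compact orientable surface of genus $g\ge1$ with one boundary component, and let $K_n$ be the kernel of the action of its mapping class group on the integral homology of the space of $n$ ordered distinct points in $\Sigma$. Bianchi, Miller and Wilson conjectured that $K_n$ is generated by the $n$th Johnson subgroup $J(n)$ and the boundary Dehn twist $D$. We show that this fails for all $g\ge2$ and $n\ge5$, where $K_n/\langle J(n),D\rangle$ contains an element of infinite order, and that it holds in all remaining cases. The counterexamples push the boundary around an iterated commutator. We also characterize the elements of $J(n-1)$ that lie in $K_n$: their Johnson homomorphism must vanish modulo every Lagrangian subspace.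
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Sigma$ be a compact connected orientable surface of genus $g\ge1$ with one boundary component, and let $\Gamma$ be its mapping class group: the group of orientation-preserving diffeomorphisms of $\Sigma$ that fix $\partial\Sigma$ pointwise, modulo isotopies that fix $\partial\Sigma$ pointwise. For a space $Y$ and $n\ge1$, the $n$th ordered configuration space is the subspace
\[
F_n(Y)=\{(y_1,\dots,y_n)\in Y^n : y_i\ne y_j \text{ for } i\ne j\}
\]
of $Y^n$. A diffeomorphism of $\Sigma$ acts on $F_n(\Sigma)$ coordinatewise, and isotopic diffeomorphisms induce homotopic maps, so $\Gamma$ acts on the integral homology of $F_n(\Sigma)$. We study the kernel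
\[
K_n=\ker\bigl(\Gamma\curvearrowright H_*(F_n(\Sigma);\mathbb Z)\bigr),
\]
which consists of the mapping classes that $n$ points cannot see homologically.

The natural yardstick is the action on the fundamental group. Fix a basepoint $q\in\partial\Sigma$ and let $\pi=\pi_1(\Sigma,q)$, a free group of rank $2g$. For a group $G$ put $G^{(1)}=G$ and $G^{(i+1)}=[G,G^{(i)}]$, where $[\gamma,\delta]=\gamma\delta\gamma^{-1}\delta^{-1}$. The $n$th \emph{Johnson subgroup}
\[
J(n)=\ker\bigl(\Gamma\curvearrowright\pi/\pi^{(n+1)}\bigr)
\]
consists of the mapping classes that the $n$-step nilpotent quotient of $\pi$ cannot see. For $n=1$ the two kernels agree: $F_1(\Sigma)=\Sigma$, its reduced homology is $H=H_1(\Sigma;\mathbb Z)=\pi/\pi^{(2)}$, and so $K_1=J(1)$. In general, Bianchi, Miller and Wilson \cite{BMW} proved that $J(n)\subset K_n$ for all $n\ge1$, and Bianchi and Stavrou \cite{BS} proved that $J(n-1)$ acts nontrivially on $H_n(F_n(\Sigma))$ for $n,g\ge2$. So $n$ points see nothing beyond the $n$th step of the filtration, and they do see something at that step.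

One element of $K_n$ is visible at once. Let $D\in\Gamma$ be the Dehn twist along $\partial\Sigma$. It is supported in a collar of the boundary; let $\Sigma_0$ be the complement of the open collar. Shrinking $\Sigma$ into $\Sigma_0$ is an isotopy through embeddings that keeps $\Sigma_0$ inside $\Sigma_0$, so the inclusion $F_n(\Sigma_0)\to F_n(\Sigma)$ is a homotopy equivalence, and $D$ fixes its image pointwise. Hence $D\in K_n$ for every $n$. On the other hand, no nonzero power of $D$ lies in $J(3)$ (Example~\ref{ex:twist}), so $K_n\ne J(n)$ for $n\ge3$. The simplest guess is that $D$ is the only correction.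

\medskip
\noindent\textbf{Conjecture} (Bianchi--Miller--Wilson \cite{BMW}; see \cite{notes})\textbf{.} \emph{The kernel $K_n$ is the subgroup $\langle J(n),D\rangle$ of $\Gamma$ generated by $J(n)$ and $D$.}
\medskip

Every mapping class has a representative that is the identity on the collar, so $D$ is central in $\Gamma$. Since $J(n)$ is normal, $\langle J(n),D\rangle=J(n)\langle D\rangle$ is a normal subgroup of $\Gamma$, and it is contained in $K_n$ by the facts above.

Let $\alpha_1,\beta_1,\dots,\alpha_g,\beta_g$ be standard free generators of $\pi$, so that $\zeta=\prod_{i=1}^g[\alpha_i,\beta_i]$ is the class of the boundary loop. For $g\ge2$ define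
\[
\eta_0=\prod_{i=2}^g\bigl[[\alpha_i,\alpha_1],[\beta_i,\alpha_1]\bigr],\qquad \eta_{r+1}=[\alpha_1,\eta_r]\quad(r\ge0).
\]
To \emph{push the boundary around a loop}, cap $\partial\Sigma$ with a disk, drag the disk once around the loop in the closed surface, and remove it again; Section~\ref{sec:push} gives the precise construction.

\begin{theorem}\label{thm:counter}
Let $g\ge2$ and $n\ge5$. Then $\langle J(n),D\rangle$ is a proper subgroup of $K_n$, and $K_n/\langle J(n),D\rangle$ contains an element of infinite order. An example is given by pushing the boundary around the loop $\eta_{n-5}$.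
\end{theorem}

The mechanism is best seen through a criterion, which needs some notation. Let $a_i,b_i\in H$ be the classes of $\alpha_i,\beta_i$, and let $\langle\,,\rangle$ be the symplectic form on $H$ with $\langle a_i,b_j\rangle=\delta_{ij}$ and $\langle a_i,a_j\rangle=\langle b_i,b_j\rangle=0$; up to a global sign it is the intersection form. In the tensor algebra $\mathcal T(V)=\bigoplus_mV^{\otimes m}$ of a module $V$ we omit tensor signs and write $[s,t]=st-ts$. Let $\mathcal L_1(V)=V$, and let $\mathcal L_m(V)\subset V^{\otimes m}$ be the span of the brackets $[v,\ell]$ with $v\in V$, $\ell\in\mathcal L_{m-1}(V)$; for free $V$ this is the degree $m$ part of the free Lie algebra on $V$. Put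
\[
\omega=\sum_{i=1}^g(a_ib_i-b_ia_i)\in H^{\otimes2}.
\]
For $1\le i<j\le m$ and $s\in H^{\otimes(m-2)}$, let $\omega_{ij}s\in H^{\otimes m}$ be the tensor with $\omega$ in slots $i,j$ and $s$ in the remaining slots, and let $W_m\subset H^{\otimes m}$ be the span of all $\omega_{ij}s$. Finally, for $n\ge2$ the group $\pi^{(n)}/\pi^{(n+1)}$ is identified with $\mathcal L_n(H)$ by sending iterated commutators to iterated brackets, and the \emph{Johnson homomorphism} of $\varphi\in J(n-1)$ is the map $\tau(\varphi)\colon H\to\mathcal L_n(H)$ that sends the class of $\alpha\in\pi$ to the class of $\varphi(\alpha)\alpha^{-1}$. It is additive in $\varphi$ and vanishes exactly when $\varphi\in J(n)$ (Section~\ref{sec:johnson}). We write $H_{\mathbb Q}=H\otimes\mathbb Q$; a subspace $\Lambda\subset H_{\mathbb Q}$ is \emph{Lagrangian} if it equals its own orthogonal complement.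

\begin{theorem}\label{thm:crit}
Let $g\ge1$, $n\ge2$ and $\varphi\in J(n-1)$. Then $\varphi\in K_n$ if and only if $\tau(\varphi)(y)\in W_n\otimes\mathbb Q$ for all $y\in H$. Equivalently, $\tau(\varphi)(y)$ maps to $0$ in $\mathcal L_n(H_{\mathbb Q}/\Lambda)$ for all $y\in H$ and all Lagrangian subspaces $\Lambda\subset H_{\mathbb Q}$.
\end{theorem}

The space $W_n$ appears for the following reason. Disjoint simple closed curves $C_1,\dots,C_n$ give a torus $C_1\times\dots\times C_n$ in $F_n(\Sigma)$, and the proof shows that the tensor $\tau(\varphi)(y)$ is tested exactly by pairing it, slot by slot, with the tensors $[C_1]\cdots[C_n]$. The pairing of $\omega_{ij}s$ with such a tensor is a multiple of the intersection number of $C_i$ and $C_j$, which is zero. The conjecture therefore requires that almost no Johnson homomorphism take values in $W_n\otimes\mathbb Q$. This is true in low degree.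

\begin{theorem}\label{thm:class}
For $g\ge1$ and $n\ge1$, the equality $K_n=\langle J(n),D\rangle$ holds if and only if $g=1$ or $n\le4$.
\end{theorem}

Section~\ref{sec:small} works out the smallest counterexample, $g=2$ and $n=5$, and isolates the algebra behind Theorem~\ref{thm:counter}. Section~\ref{sec:functor} replaces $F_n(\Sigma)$ by a dual space that is a homotopy functor of the closed surface, and Section~\ref{sec:loops} attaches homology classes in these spaces to loops. Theorems~\ref{thm:counter}, \ref{thm:crit} and \ref{thm:class} are proved in Sections~\ref{sec:push}, \ref{sec:crit} and \ref{sec:class}. Homology is integral unless coefficients are shown, and the product $\gamma\delta$ of two loops runs first through $\gamma$. The twist $D$ acts on $\pi$ as conjugation by $\zeta^{\pm1}$; only the subgroup $\langle D\rangle$ matters, and we choose the direction of the twist so that $D(\alpha)=\zeta\alpha\zeta^{-1}$.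

\section{The smallest counterexample}\label{sec:small}

\subsection{The closed surface}\label{sec:closed}
Let $\mathbb D=(\partial\Sigma\times[0,1])/(\partial\Sigma\times\{1\})$ be the cone on $\partial\Sigma$, a disk with center $p$, and let $X=\Sigma\cup\mathbb D$ be the closed surface obtained by gluing along $\partial\Sigma=\partial\Sigma\times\{0\}$. Let $e=\{q\}\times[0,1]$ be the radial segment from $q$ to $p$, and $P=\pi_1(X,p)$. A diffeomorphism $\varphi$ of $\Sigma$ that fixes the boundary extends by the identity on $\mathbb D$ to a homeomorphism $\hat\varphi$ of $X$, so $\Gamma$ acts on $P$. Moving the basepoint along $e$, which $\hat\varphi$ fixes, gives a $\Gamma$-equivariant surjection $\pi\to P$; by van Kampen's theorem its kernel is the normal closure of $\zeta$. We use the same letters for elements of $\pi$ and their images in $P$, and we identify $H_1(X)$ with $H$.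

\begin{lemma}\label{lem:trivialP}
The group $\langle J(n),D\rangle$ acts trivially on $P/P^{(n+1)}$.
\end{lemma}

\begin{proof}
The twist $D$ acts on $\pi$ as conjugation by $\zeta$, which maps to $1\in P$. The group $J(n)$ acts trivially on $\pi/\pi^{(n+1)}$, of which $P/P^{(n+1)}$ is an equivariant quotient.
\end{proof}

So an element of $K_n$ that acts nontrivially on $P/P^{(n+1)}$ disproves the conjecture. The relation $\zeta=1$ has leading term $\omega$, so the group $P$ is blind to the two-sided ideal of $\mathcal T(H)$ generated by $\omega$, which is spanned by the tensors $\omega_{i,i+1}s$ with $\omega$ in \emph{adjacent} slots. Configuration spaces are blind to the larger space $W_m$, where $\omega$ may occupy \emph{any} two slots. We look for a Lie element in the gap.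

\subsection{Genus two, five points}\label{sec:g2n5}
Let $g=2$, $n=5$ and $\gamma=\eta_0=[[\alpha_2,\alpha_1],[\beta_2,\alpha_1]]\in P^{(4)}$. The mapping class $\varphi$ that pushes the boundary around $\gamma$ acts on $P$ as conjugation by $\gamma^{-1}$. We want $\varphi\in K_5$, and we want $\varphi^m$ to act nontrivially on $P/P^{(6)}$ for $m\ne0$. Both properties are decided by the leading term of $\gamma$, the tensor
\[
w_0=[[a_2,x],[b_2,x]]\in\mathcal L_4(H),\qquad x=a_1.
\]

For the first property, Sections~\ref{sec:functor}--\ref{sec:push} show that a conjugation acts trivially on $H_*(F_5(\Sigma))$ once four homology classes $\Theta_1,\dots,\Theta_4$ of the conjugating loop vanish; the class $\Theta_k$ is swept out by $k$ points that run along the loop in order. For a loop in $P^{(4)}$ the first three classes vanish, and $\Theta_4$ is the image of the leading term under a linear map that kills $W_4$. So we need $w_0\in W_4$. For any $a,b,x$, expanding $(ax-xa)(bx-xb)-(bx-xb)(ax-xa)$ gives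
\begin{equation}\label{eq:expand}
[[a,x],[b,x]]=(axbx-bxax)-(axxb-bxxa)-(xabx-xbax)+(xaxb-xbxa).
\end{equation}
In each of the four groups, $ab-ba$ is inserted in a fixed pair of slots. Add the instances $(a,b)=(a_1,b_1)$ and $(a,b)=(a_2,b_2)$ of \eqref{eq:expand} with $x=a_1$. On the right, each group now contains $\omega$. On the left, the first instance contributes $[[a_1,a_1],[b_1,a_1]]=0$. Hence
\begin{equation}\label{eq:w0}
w_0=\omega_{13}xx-\omega_{14}xx-\omega_{23}xx+\omega_{24}xx\in W_4 .
\end{equation}

For the second property, the commutator $[\gamma^{-m},\alpha_1]$ has leading term $m[x,w_0]$ in degree $5$, and we must show that this term survives when $\omega$ is set to zero. Kill $b_1$ and let $a_2$ commute with $b_2$: consider the ring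
\[
A=\mathbb Z\langle x,a,b\rangle/(ab-ba)
\]
and the ring homomorphism $\mathcal T(H)\to A$, $t\mapsto\bar t$, with $a_1\mapsto x$, $b_1\mapsto0$, $a_2\mapsto a$, $b_2\mapsto b$. Then $\bar\omega=0$. The ring $A$ is the monoid ring of the monoid $\langle x,a,b\mid ab=ba\rangle$. It is therefore free abelian on the equivalence classes of words in $x,a,b$, where two words are equivalent if one passes from one to the other by exchanging neighboring letters $a$ and $b$. Whether a word begins with $x$ depends only on its class. By \eqref{eq:expand}, the part of $x\bar w_0-\bar w_0x$ spanned by classes that do not begin with $x$ is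
\[
-(axbx-axxb-bxax+bxxa)\,x .
\]
None of these four words has $a$ next to $b$, so each is alone in its class, and the sum is nonzero.

Degree four is the first degree where this can happen: for $g\ge2$, the Lie elements in $W_2\otimes\mathbb Q$ are the multiples of $\omega$, and those in $W_3\otimes\mathbb Q$ are the brackets $[\omega,u]$ (Lemma~\ref{lem:W3}); all of these lie in the ideal generated by $\omega$.

\subsection{The general algebraic statement}
For $g\ge2$ keep $x=a_1$, extend $t\mapsto\bar t$ by $a_i,b_i\mapsto0$ for $i\ge3$, write $\operatorname{ad}(x)t=[x,t]$, and put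
\[
w_0=\sum_{i=2}^g[[a_i,x],[b_i,x]],\qquad w_r=\operatorname{ad}(x)^rw_0\in H^{\otimes(4+r)}.
\]

\begin{lemma}\label{lem:algebra}
Let $g\ge2$ and $r\ge0$. Then $w_r\in W_{4+r}$, and $m\bar w_r\ne0$ in $A$ for every integer $m\ne0$.
\end{lemma}

\begin{proof}
Summing \eqref{eq:expand} over $(a,b)=(a_i,b_i)$, $1\le i\le g$, gives \eqref{eq:w0} in every genus. For $v\in H$ we have $v\,(\omega_{ij}s)=\omega_{i+1,j+1}(vs)$ and $(\omega_{ij}s)\,v=\omega_{ij}(sv)$, so $\operatorname{ad}(x)W_k\subset W_{k+1}$, and the first claim follows.

Only the term $i=2$ of $w_0$ survives in $A$, so $\bar w_0=[[a,x],[b,x]]$ and $\bar w_r=\sum_{j=0}^r(-1)^j\binom rj x^{r-j}\bar w_0x^j$. The terms with $j<r$ involve only words that begin with $x$. The part of $\bar w_r$ spanned by the other classes is therefore $(-1)^r(axbx-axxb-bxax+bxxa)x^r$, a signed sum of the four distinct basis elements $axbx^{r+1}$, $ax^2bx^r$, $bxax^{r+1}$, $bx^2ax^r$. Since $A$ is free abelian, $m\bar w_r\ne0$.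
\end{proof}

\section{A homotopy functor dual to configuration spaces}\label{sec:functor}

The space $F_n(Y)$ is functorial only for injective maps, while mapping classes are easiest to control through their effect on fundamental groups, that is, up to homotopy. Poincar\'e duality trades $F_n(\Sigma)$ for the quotient of $X^n$ by the forbidden set, and this quotient is functorial for all based maps.

For a based compact polyhedron $(Z,z)$ and a finite set $S$ of labels let
\[
\Delta_S(Z)=\{(z_i)\in Z^S: z_i=z\text{ for some }i,\text{ or }z_i=z_j\text{ for some }i\ne j\},\qquad Z^{(S)}=Z^S/\Delta_S(Z).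
\]
We write $\Delta_n(Z)$ and $Z^{(n)}$ when $S=\{1,\dots,n\}$. For $S=\emptyset$ the convention is $Z^{(\emptyset)}=S^0$, and $Z^{(1)}=Z$. The pair $(Z^S,\Delta_S(Z))$ is a compact polyhedral pair, so $Z^{(S)}$ is a finite based CW complex with $\tilde H_*(Z^{(S)})=H_*(Z^S,\Delta_S(Z))$, and likewise in cohomology. A based map $f\colon Z\to Z'$ sends $\Delta_S(Z)$ into $\Delta_S(Z')$ and induces $f^{(S)}\colon Z^{(S)}\to Z'^{(S)}$; a based homotopy of $f$ induces a based homotopy of $f^{(S)}$. The symmetric group $\mathfrak S_n$ acts on $Z^{(n)}$ by permuting coordinates, and this action commutes with every $f^{(n)}$. The images of a homology class under this action are called its \emph{translates}.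

\begin{proposition}\label{prop:duality}
Let $X$ be based at $p$. For every $i$ there is an isomorphism $H_i(F_n(\Sigma))\cong\tilde H^{2n-i}(X^{(n)})$ under which $\varphi_*$ corresponds to the inverse of $(\hat\varphi^{(n)})^*$ for all $\varphi\in\Gamma$. In particular, $\varphi\in K_n$ if and only if $\hat\varphi^{(n)}$ induces the identity on $\tilde H^*(X^{(n)})$.
\end{proposition}

\begin{proof}
The space $X\setminus p$ is $\Sigma$ with the open collar $\partial\Sigma\times[0,1)$ attached. Shrinking this collar radially into $\Sigma$, as in Section~\ref{sec:intro}, shows that the inclusion $F_n(\Sigma)\to F_n(X\setminus p)$ is a homotopy equivalence, and it intertwines $\varphi$ with $\hat\varphi$. Now $Y=F_n(X\setminus p)=X^n\setminus\Delta_n(X)$ is an oriented $2n$-manifold, and $\hat\varphi^{\,n}$ preserves the orientation. Poincar\'e duality gives $H_i(Y)\cong H^{2n-i}_c(Y)$, and an orientation-preserving homeomorphism $f$ acts by $f_*$ on the left and by $(f^*)^{-1}$ on the right. By excision, $H^j_c(Y)$ is the colimit of the groups $H^j(X^n,U)$ over open neighborhoods $U$ of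 $\Delta_n(X)$. The subpolyhedron $\Delta_n(X)$ has arbitrarily small neighborhoods that deformation retract onto it, so the colimit is $H^j(X^n,\Delta_n(X))$.
\end{proof}

For disjoint $S$ and $T$, the identification $Z^S\times Z^T=Z^{S\sqcup T}$ sends $\Delta_S\times Z^T\cup Z^S\times\Delta_T$ into $\Delta_{S\sqcup T}$ and so induces a map $\mu\colon Z^{(S)}\wedge Z^{(T)}\to Z^{(S\sqcup T)}$, natural in $Z$. The basepoint condition in the definition of $\Delta_S$ makes the functor computable on wedges.

\begin{lemma}\label{lem:wedge}
Let $n\ge1$. There is a homeomorphism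
\[
(A_1\vee A_2)^{(n)}\cong\bigvee_{S\sqcup T=\{1,\dots,n\}}A_1^{(S)}\wedge A_2^{(T)}
\]
with the following properties.
\begin{enumerate}
\item[(a)] For based maps $f_i\colon A_i\to Z$, the map $(f_1\vee f_2)^{(n)}$ restricts to $\mu\circ(f_1^{(S)}\wedge f_2^{(T)})$ on the summand $(S,T)$.
\item[(b)] The projection onto the summand $S=\emptyset$ is induced by the collapse $A_1\vee A_2\to A_2$, and the projection onto the summand $T=\emptyset$ by the collapse $A_1\vee A_2\to A_1$.
\end{enumerate}
The analogous statements hold for wedges of finitely many spaces.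
\end{lemma}

\begin{proof}
The space $(A_1\vee A_2)^n$ is the union of the pieces $A_1^S\times A_2^T$. A point of $A_1$ equals a point of $A_2$ only if both are the basepoint, so $\Delta_n$ meets the piece $(S,T)$ in $\Delta_S\times A_2^T\cup A_1^S\times\Delta_T$, and the quotient of the piece by this set is $A_1^{(S)}\wedge A_2^{(T)}$. A point outside $\Delta_n$ has no coordinate at the basepoint and so lies in exactly one piece. Thus the inclusions of the pieces induce a continuous bijection from the wedge onto $(A_1\vee A_2)^{(n)}$, which is a homeomorphism because the source is compact and the target is Hausdorff. Property (a) holds because both maps apply $f_1$ to the coordinates in $S$ and $f_2$ to those in $T$. For (b), the collapse onto $A_2$ is the identity on the piece $A_2^n$, and it sends every piece with $S\ne\emptyset$ into $\Delta_n(A_2)$. The proof for more summands is the same, with $n$ labels distributed among all of them.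
\end{proof}

\begin{example}\label{ex:circle}
Let $S^1=[0,1]/\{0,1\}$ and let $O_k=\{0\le t_1\le\dots\le t_k\le1\}\subset\mathbb R^k$, a simplex that we orient as a subset of $\mathbb R^k$. The cube $[0,1]^k$ is the union of the $k!$ simplices obtained from $O_k$ by permuting coordinates, and the preimage of $\Delta_k(S^1)$ in the cube is the union of their boundaries. Hence $(S^1)^{(k)}$ is a wedge of $k!$ spheres of dimension $k$, which $\mathfrak S_k$ permutes transitively. By Lemma~\ref{lem:wedge}, if $Z$ is based homotopy equivalent to a finite wedge of circles, then $Z^{(k)}$ is homotopy equivalent to a wedge of $k$-spheres.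
\end{example}

\section{The classes swept out by a loop}\label{sec:loops}

Let $Z$ be a connected based compact polyhedron and $G=\pi_1(Z)$. We construct a ring homomorphism from $\mathbb Z[G]$ to a ring built from the groups $\tilde H_k(Z^{(k)})$. It converts the depth of a loop in the lower central series into the vanishing of homology classes.

\subsection{The ring $E(Z)$}
The cross product followed by $\mu$ (concatenation of coordinates) gives maps $\tilde H_k(Z^{(k)})\otimes\tilde H_l(Z^{(l)})\to\tilde H_{k+l}(Z^{(k+l)})$. They make $E(Z)=\prod_{k\ge0}\tilde H_k(Z^{(k)})$ an associative ring with unit $1\in\tilde H_0(S^0)=\mathbb Z$, and based maps induce ring homomorphisms.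

For a based loop $\gamma\colon[0,1]\to Z$ and $k\ge1$, the map $O_k\to Z^k$, $t\mapsto(\gamma(t_1),\dots,\gamma(t_k))$, sends $\partial O_k$ into $\Delta_k(Z)$. Let $\Theta_k(\gamma)\in\tilde H_k(Z^{(k)})$ be the image of the fundamental class of $O_k/\partial O_k$, let $\Theta_0(\gamma)=1$, and let $\Theta(\gamma)=(\Theta_k(\gamma))_k\in E(Z)$. If $\iota$ denotes the identity loop of $S^1$ and $\gamma$ is viewed as a based map $S^1\to Z$, then $\Theta_k(\gamma)=\gamma^{(k)}_*\Theta_k(\iota)$. So $\Theta(\gamma)$ depends only on the class of $\gamma$ in $G$, and $f_*\Theta(\gamma)=\Theta(f\circ\gamma)$ for based maps $f$. By Example~\ref{ex:circle}, the translates of $\Theta_k(\iota)$ span $\tilde H_k((S^1)^{(k)})$, hence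
\begin{equation}\label{eq:image}
\text{the image of }\gamma^{(k)}_*\text{ on reduced homology is spanned by the translates of }\Theta_k(\gamma).
\end{equation}
The class $\Theta_1(\gamma)\in H_1(Z)$ is the homology class $[\gamma]$, and the constant loop has $\Theta=1$.

\begin{lemma}\label{lem:mult}
$\Theta(\gamma\delta)=\Theta(\gamma)\Theta(\delta)$, that is, $\Theta_n(\gamma\delta)=\sum_{k+l=n}\Theta_k(\gamma)\Theta_l(\delta)$.
\end{lemma}

\begin{proof}
Let $\gamma\delta$ run through $\gamma$ on $[0,\frac12]$ and through $\delta$ on $[\frac12,1]$. Cut $O_n$ into the pieces $O_{n,k}=\{t_k\le\frac12\le t_{k+1}\}$ for $0\le k\le n$, with $t_0=0$ and $t_{n+1}=1$: the first $k$ points are on $\gamma$ and the others on $\delta$. (For $n=2$ the triangle is cut into two triangles and a square.) The map $t\mapsto(2t_1,\dots,2t_k;2t_{k+1}-1,\dots,2t_n-1)$ is an orientation-preserving homeomorphism $O_{n,k}\to O_k\times O_{n-k}$. A boundary point of a piece lies in $\partial O_n$ or has some $t_i=\frac12$, where $\gamma\delta$ is at the basepoint; in both cases its image lies in $\Delta_n(Z)$.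 So the map $O_n/\partial O_n\to Z^{(n)}$ factors through $\bigvee_kO_{n,k}/\partial O_{n,k}$. The fundamental class goes to the sum of the fundamental classes of the pieces, and that of $O_{n,k}$ maps to $\Theta_k(\gamma)\Theta_{n-k}(\delta)$.
\end{proof}

Thus $\Theta$ extends to a ring homomorphism $\Theta\colon\mathbb Z[G]\to E(Z)$, and $\Theta_0$ is the augmentation.

\subsection{Leading terms in a group ring}\label{sec:leading}
Let $G$ be any group, $I\subset\mathbb Z[G]$ the augmentation ideal and $V=G/G^{(2)}$. The map $\gamma\mapsto\gamma-1$ induces an isomorphism $V\cong I/I^2$, and multiplication gives a surjection $V^{\otimes m}\to I^m/I^{m+1}$. We say that $u\in I^m$ is \emph{represented} by $t\in V^{\otimes m}$ if $t$ maps to the class of $u$. Products of represented elements are represented by the products of the tensors.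

\begin{lemma}\label{lem:rules}
Let $\gamma-1\in I^k$ and $\delta-1\in I^l$ be represented by $s$ and $t$, where $k,l\ge1$.
\begin{enumerate}
\item[(a)] $\gamma^{-1}-1$ is represented by $-s$, and if $k=l$, then $\gamma\delta-1$ is represented by $s+t$.
\item[(b)] $[\gamma,\delta]-1$ lies in $I^{k+l}$ and is represented by $[s,t]$.
\item[(c)] If $\xi\in G^{(m)}$, then $\xi-1$ lies in $I^m$ and is represented by an element of $\mathcal L_m(V)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Multiplication by a group element acts as the identity on $I^m/I^{m+1}$. Parts (a) and (b) follow from $\gamma^{-1}-1=-(\gamma-1)\gamma^{-1}$, from $\gamma\delta-1=(\gamma-1)+(\delta-1)+(\gamma-1)(\delta-1)$, and from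
\[
[\gamma,\delta]-1=\bigl((\gamma-1)(\delta-1)-(\delta-1)(\gamma-1)\bigr)\gamma^{-1}\delta^{-1}.
\]
Part (c) follows by induction on $m$, since $G^{(m)}$ is generated by the commutators $[\gamma,\delta]$ with $\gamma\in G$ and $\delta\in G^{(m-1)}$.
\end{proof}

\subsection{The map $M_m$}
Return to $G=\pi_1(Z)$, so that $V=H_1(Z)$. Let
\[
M_m\colon H_1(Z)^{\otimes m}\xrightarrow{\ \times\ }H_m(Z^m)\longrightarrow H_m(Z^m,\Delta_m(Z))=\tilde H_m(Z^{(m)}).
\]
It is natural in $Z$ and sends $y_1\cdots y_m$ to the product of the classes $y_i\in\tilde H_1(Z^{(1)})$ in $E(Z)$; so $M_{k+l}(st)=M_k(s)M_l(t)$.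

\begin{lemma}\label{lem:leading}
If $u\in I^m$ is represented by $t$, then $\Theta_k(u)=0$ for $k<m$ and $\Theta_m(u)=M_m(t)$.
\end{lemma}

\begin{proof}
The element $\Theta(\gamma-1)$ has components $0$ in degree $0$ and $[\gamma]$ in degree $1$. So $\Theta(I^m)$ has no components below degree $m$, and the degree $m$ component of $\Theta\bigl((\gamma^1-1)\cdots(\gamma^m-1)\bigr)$ is $M_m([\gamma^1]\cdots[\gamma^m])$. As $\Theta_m(I^{m+1})=0$, the last formula extends additively to all represented elements.
\end{proof}

\begin{lemma}\label{lem:MW}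
For $Z=X$ and $m\ge2$ we have $M_m(W_m)=0$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:rules}, the element $\prod_i[\alpha_i,\beta_i]-1\in\mathbb Z[P]$ is represented by $\omega$. It is zero, so $M_2(\omega)=\Theta_2(0)=0$, and $M_m(\omega s)=M_2(\omega)M_{m-2}(s)=0$. A permutation $\sigma$ of the coordinates acts on the pair $(X^m,\Delta_m(X))$, and the cross product of classes of degree one is anticommutative, so $\sigma_*M_m(t)=\operatorname{sgn}(\sigma)M_m(\sigma t)$, where $\sigma t$ is the tensor with permuted slots. Every $\omega_{ij}s$ has the form $\sigma(\omega s)$.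
\end{proof}

The last step creates the gap of Section~\ref{sec:closed}. Multiplicativity alone gives vanishing on the ideal generated by $\omega$; the symmetry of $X^{(m)}$, which has no counterpart in $\mathbb Z[P]$, moves $\omega$ to arbitrary slots.

\section{Pushing the boundary and the proof of Theorem~\ref{thm:counter}}\label{sec:push}

\subsection{Conjugation by a loop}
A space is \emph{aspherical} if it is connected and its higher homotopy groups vanish. If $Y$ is a connected based CW complex and $Y'$ is aspherical, then passing to $\pi_1$ is a bijection from based homotopy classes of based maps $Y\to Y'$ to homomorphisms $\pi_1(Y)\to\pi_1(Y')$. The circle is aspherical, the surface $X$ is aspherical because $g\ge1$, and a wedge of aspherical CW complexes is aspherical.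

A self-map of $X$ that induces conjugation by $\gamma$ involves $\gamma$ only through a map from a circle. We factor it through $S^1\vee X$ and use Lemma~\ref{lem:wedge} to sort its effect by the set of points that lie on the circle.

\begin{lemma}\label{lem:conj}
Let $n\ge1$, and let $\gamma\in P$ satisfy $\Theta_k(\gamma)=0$ for $0<k<n$. If a based map $f\colon X\to X$ induces $y\mapsto\gamma y\gamma^{-1}$ on $P$, then $f^{(n)}$ induces the identity on $\tilde H^*(X^{(n)})$.
\end{lemma}

\begin{proof}
Let $c\colon X\to S^1\vee X$ be a based map that induces $y\mapsto\iota y\iota^{-1}$ on fundamental groups. The maps $f$ and $(\gamma\vee\mathrm{id})\circ c$ agree on $\pi_1$, so they are based homotopic. For $S\sqcup T=\{1,\dots,n\}$ let $c_S$ be $c^{(n)}$ followed by the projection onto the summand $(S^1)^{(S)}\wedge X^{(T)}$, and let $G_S=\mu\circ(\gamma^{(S)}\wedge\mathrm{id})$. The reduced cohomology of a finite wedge is the direct sum of the reduced cohomology groups of the summands, so Lemma~\ref{lem:wedge}(a) gives $(f^{(n)})^*=\sum_Sc_S^*G_S^*$. We compute the terms.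

\emph{$S=\emptyset$.} Here $G_\emptyset=\mathrm{id}$, and by Lemma~\ref{lem:wedge}(b) the map $c_\emptyset$ is induced by the composite of $c$ with the collapse onto $X$. This composite induces the identity on $P$, so it is based homotopic to the identity. The term is the identity.

\emph{$T=\emptyset$.} The map $c_S$ is induced by the composite of $c$ with the collapse onto $S^1$, which sends $y$ to $\iota\iota^{-1}=1$ and is therefore based null-homotopic. The term is zero.

\emph{$0<|S|=k<n$.} By hypothesis and \eqref{eq:image}, $\gamma^{(S)}$ is zero on reduced homology. To control $\gamma^{(S)}\wedge\mathrm{id}$ integrally we pass to chains. Write $\tilde C_*$ for singular chains relative to the basepoint. Since $(S^1)^{(S)}$ is a wedge of $k$-spheres, $\tilde C_*((S^1)^{(S)})$ is chain homotopy equivalent to a free module $B$ placed in degree $k$. A chain map out of $B$ that is zero on homology sends $B$ into the boundaries, and lifting a basis of $B$ to $(k+1)$-chains gives a null-homotopy. So the chain map of $\gamma^{(S)}$ is null-homotopic, and so is its tensor product with the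 identity of $\tilde C_*(X^{(T)})$. By the Eilenberg--Zilber theorem there is a chain homotopy equivalence $\tilde C_*(Y)\otimes\tilde C_*(Y')\to\tilde C_*(Y\wedge Y')$, natural in based CW complexes $Y,Y'$. Hence the chain map of $\gamma^{(S)}\wedge\mathrm{id}$ is null-homotopic, and $G_S^*=0$.
\end{proof}

The class $\Theta_n(\gamma)$ plays no role: when all $n$ points are on the circle, the two passages $\iota$ and $\iota^{-1}$ cancel.

\subsection{The pushing construction}
Give $X$ a smooth structure in which $\Sigma$ and $\mathbb D$ are smooth subsurfaces, and let $\lambda$ be a smooth loop at $p$. By the isotopy extension theorem there is an isotopy $(f_t)$ of $X$ with $f_0=\mathrm{id}$ and $f_t(p)=\lambda(t)$. The diffeomorphism $f_1$ fixes $p$ and preserves orientation. For a loop $y$ at $p$, the square $(s,t)\mapsto f_t(y(s))$ has bottom side $y$, top side $f_1\circ y$ and vertical sides $\lambda$, so $f_1$ induces $y\mapsto\lambda^{-1}y\lambda$ on $P$. The embedding $f_1|_{\mathbb D}$ is isotopic to the inclusion of $\mathbb D$ through embeddings that fix $p$: shrink toward $p$,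 linearize, and use that $GL_2^+(\mathbb R)$ is connected. Extending this isotopy, we deform $f_1$ through diffeomorphisms fixing $p$ to one that is the identity on $\mathbb D$, hence equals $\hat\varphi$ for some $\varphi\in\Gamma$. We say that $\varphi$ is obtained by \emph{pushing the boundary around $\lambda$}. Only one property is used below, and it holds for all choices: $\varphi$ acts on $P$ by $y\mapsto\lambda^{-1}y\lambda$.

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Let $r=n-5$ and $\gamma=\eta_r\in P$, and let $\varphi$ be obtained by pushing the boundary around $\gamma$. By Lemma~\ref{lem:rules}, for every integer $m$ the element $\gamma^{-m}-1$ lies in $I^{n-1}\subset\mathbb Z[P]$ and is represented by $-mw_r$.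

\emph{$\varphi\in K_n$.} By Lemma~\ref{lem:leading}, $\Theta_k(\gamma^{-1})=0$ for $0<k<n-1$, and $\Theta_{n-1}(\gamma^{-1})=-M_{n-1}(w_r)$, which vanishes by Lemmas~\ref{lem:algebra} and~\ref{lem:MW}. Lemma~\ref{lem:conj}, applied to $\gamma^{-1}$ and $f=\hat\varphi$, and Proposition~\ref{prop:duality} give $\varphi\in K_n$.

\emph{$\varphi^m\notin\langle J(n),D\rangle$ for $m\ne0$.} The class $\varphi^m$ acts on $P$ by $y\mapsto\gamma^{-m}y\gamma^m$. If it lay in $\langle J(n),D\rangle$, Lemma~\ref{lem:trivialP} would give $[\gamma^{-m},\alpha_1]\in P^{(n+1)}$, hence $u=[\gamma^{-m},\alpha_1]-1\in I^{n+1}$. On the other hand, $u$ is represented in degree $n$ by $[-mw_r,x]=mw_{r+1}$. A tensor that represents an element of $\mathbb Z[P]$ is not unique, so we need a test that the element is nonzero in $I^n/I^{n+1}$. Grade $A$ by word length, let $\hat A$ be its completion, in which $1+x$, $1+a$, $1+b$ are invertible, and let $\hat A_{\ge k}$ be the ideal of series without terms of degree below $k$. The assignment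
\[
\alpha_1\mapsto1+x,\qquad\beta_1\mapsto1,\qquad\alpha_2\mapsto1+a,\qquad\beta_2\mapsto1+b,\qquad\alpha_i,\beta_i\mapsto1\quad(i\ge3)
\]
sends each commutator $[\alpha_i,\beta_i]$ to $1$, so it defines a homomorphism $P\to\hat A^\times$ and a ring homomorphism $\rho\colon\mathbb Z[P]\to\hat A$ with $\rho(I^k)\subset\hat A_{\ge k}$. The degree one term of $\rho(\delta-1)$ is additive in $\delta\in P$ and equals $\overline{[\delta]}$ on generators, hence always. It follows that if $u'\in I^k$ is represented by $t$, then the degree $k$ term of $\rho(u')$ is $\bar t$. So the degree $n$ term of $\rho(u)$ is $m\bar w_{r+1}$, which is nonzero by Lemma~\ref{lem:algebra}. This contradicts $u\in I^{n+1}$.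

Since $\langle J(n),D\rangle$ is a normal subgroup of $K_n$ (Section~\ref{sec:intro}), the class of $\varphi$ has infinite order in the quotient.
\end{proof}

The hypothesis $g\ge2$ provides the second handle that carries $\alpha_2,\beta_2$; for $g=1$ the group $P$ is abelian and every conjugation is trivial. The hypothesis $n\ge5$ enters through the degree $4+r=n-1$ of $w_r$.

\section{The criterion}\label{sec:crit}

The proof of Theorem~\ref{thm:crit} has three ingredients: the behavior of $\varphi\in J(n-1)$ on the group ring of $\pi$, the exact kernel of $M_n$, and a filtration of $X^{(n)}$ whose layers are built from the spaces $\Sigma^{(T)}$, where the action of $\varphi$ can be computed.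

\subsection{The Johnson homomorphism}\label{sec:johnson}
From now on $I$ is the augmentation ideal of $\mathbb Z[\pi]$. Since $\pi$ is free, two theorems of Magnus apply: the maps $H^{\otimes m}\to I^m/I^{m+1}$ are isomorphisms, and $\pi^{(m)}=\{\delta\in\pi:\delta-1\in I^m\}$. With Lemma~\ref{lem:rules}, the map $\delta\mapsto\delta-1$ thus embeds $\pi^{(m)}/\pi^{(m+1)}$ in $H^{\otimes m}$ with image $\mathcal L_m(H)$.

Let $n\ge2$ and $\varphi\in J(n-1)$, acting on $\mathbb Z[\pi]$ by a ring automorphism. For $\alpha\in\pi$ we have $\varphi(\alpha)\alpha^{-1}\in\pi^{(n)}$, so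
\begin{equation}\label{eq:tau}
(\varphi-1)(\alpha-1)=\varphi(\alpha)-\alpha=\bigl(\varphi(\alpha)\alpha^{-1}-1\bigr)\alpha\in I^n .
\end{equation}
Thus $(\varphi-1)I\subset I^n$, and the identity
\begin{equation}\label{eq:leibniz}
(\varphi-1)(uv)=(\varphi u-u)\,\varphi(v)+u\,(\varphi v-v)
\end{equation}
gives $(\varphi-1)I^m\subset I^{m+n-1}$ by induction on $m$. The induced map $H=I/I^2\to I^n/I^{n+1}=H^{\otimes n}$ is $\tau(\varphi)$; by \eqref{eq:tau} it agrees with the description in Section~\ref{sec:intro} and takes values in $\mathcal L_n(H)$. It vanishes if and only if $\varphi(\alpha)\alpha^{-1}-1\in I^{n+1}$ for all $\alpha$, that is, if and only if $\varphi\in J(n)$. It is additive: for $u\in I$ we have $(\varphi\psi-1)u=(\varphi-1)u+(\psi-1)u+(\varphi-1)(\psi-1)u$, and the last term lies in $I^{2n-1}\subset I^{n+1}$.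

A linear map $\delta\colon H\to H^{\otimes n}$ extends uniquely to a derivation of $\mathcal T(H)$, again written $\delta$, and since $\omega=\sum_i[a_i,b_i]$,
\begin{equation}\label{eq:deltaomega}
\delta(\omega)=\sum_{i=1}^g\bigl([\delta(a_i),b_i]-[\delta(b_i),a_i]\bigr).
\end{equation}
In \eqref{eq:leibniz} we may replace $\varphi(v)$ by $v$ to leading order, so the maps $I^m/I^{m+1}\to I^{m+n-1}/I^{m+n}$ induced by $\varphi-1$ form the derivation that extends $\tau(\varphi)$. Mapping classes fix the boundary loop, so $(\varphi-1)(\zeta-1)=0$, and $\zeta-1$ is represented by $\omega$. Therefore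
\begin{equation}\label{eq:tauomega}
\tau(\varphi)(\omega)=0 .
\end{equation}

\begin{example}\label{ex:twist}
Since $D(\alpha)\alpha^{-1}=[\zeta,\alpha]\in\pi^{(3)}$, we have $D\in J(2)$ and $\tau(D)(y)=[\omega,y]\in W_3$. The coefficient of $a_1a_1b_1$ in $[\omega,a_1]$ is $-1$, so $\tau(D^k)=k\tau(D)\ne0$ and $D^k\notin J(3)$ for $k\ne0$.
\end{example}

\subsection{The kernel of $M_n$}\label{sec:kernel}
We collect the linear algebra first; it holds over $\mathbb Q$ and over $\mathbb C$. Every vector $v$ satisfies
\begin{equation}\label{eq:basis}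
v=\sum_{i=1}^g\bigl(\langle a_i,v\rangle b_i-\langle b_i,v\rangle a_i\bigr),
\end{equation}
because both sides agree for $v=a_j$ and $v=b_j$. Extend the form to tensors of equal degree by $\langle u_1\cdots u_m,v_1\cdots v_m\rangle=\prod_i\langle u_i,v_i\rangle$; this form is nondegenerate and symmetric up to the sign $(-1)^m$. Pairing \eqref{eq:basis} with $u$ gives $\langle u,v\rangle=\langle uv,\omega\rangle$. This property determines $\omega$, so $\omega$ is invariant under the symplectic group and $W_m$ is stable under it. If $\kappa_{ij}$ denotes the contraction that pairs slots $i<j$ by $\langle\,,\rangle$ and deletes them, we also get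
\begin{equation}\label{eq:adjoint}
\langle t,\omega_{ij}s\rangle=\langle\kappa_{ij}t,s\rangle .
\end{equation}
For a Lagrangian $\Lambda$, the form identifies $H_{\mathbb Q}/\Lambda$ with the dual of $\Lambda$; hence the kernel of $H_{\mathbb Q}^{\otimes m}\to(H_{\mathbb Q}/\Lambda)^{\otimes m}$ is the orthogonal complement of $\Lambda^{\otimes m}$.

Let $H_{\mathbb C}=H\otimes\mathbb C$ and $\mathrm{Sp}=\mathrm{Sp}_{2g}(\mathbb C)$, and let $L$ be the span of $a_1,\dots,a_g$. With respect to the diagonal torus, $a_i$ has weight $\varepsilon_i$ and $b_i$ has weight $-\varepsilon_i$. The positive roots are $\varepsilon_i-\varepsilon_j$ for $i<j$ and $\varepsilon_i+\varepsilon_j$ for $i\le j$. The raising operator for $\varepsilon_i-\varepsilon_j$ sends $a_j\mapsto a_i$, $b_i\mapsto-b_j$ and kills the other basis vectors; those for $\varepsilon_i+\varepsilon_j$ kill $L$. A \emph{highest weight vector} is a nonzero weight vector killed by all raising operators; it generates an irreducible submodule. The irreducible modules $V_\lambda$ are indexed by partitions $\lambda$ with at most $g$ parts,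 with highest weight $\sum_i\lambda_i\varepsilon_i$, and finite-dimensional modules are semisimple. In a basis tensor of weight $\sum_i\lambda_i\varepsilon_i$, the number of letters $a$ minus the number of letters $b$ is $\sum_i\lambda_i$. Hence:
\begin{equation}\label{eq:weight}
\text{a vector in }H_{\mathbb C}^{\otimes m}\text{ of weight }\textstyle\sum_i\lambda_i\varepsilon_i\text{ with }\sum_i\lambda_i=m\text{ lies in }L^{\otimes m}.
\end{equation}
For a partition $\lambda$ of $m$, the Schur functor $S_\lambda=S_\lambda(H_{\mathbb C})\subset H_{\mathbb C}^{\otimes m}$ is the image of the Young symmetrizer $y_\lambda\in\mathbb C[\mathfrak S_m]$.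

\begin{proposition}\label{prop:kernel}
Let $n\ge2$ and $t\in H_{\mathbb Q}^{\otimes n}$. The following are equivalent.
\begin{enumerate}
\item[(i)] $M_n(t)=0$ in $H_n(X^n,\Delta_n(X);\mathbb Q)$.
\item[(ii)] $t\in W_n\otimes\mathbb Q$.
\item[(iii)] $t$ maps to $0$ in $(H_{\mathbb Q}/\Lambda)^{\otimes n}$ for every Lagrangian $\Lambda\subset H_{\mathbb Q}$.
\item[(iv)] $t$ is orthogonal to $(RL)^{\otimes n}$ for every $R\in\mathrm{Sp}_{2g}(\mathbb Z)$.
\end{enumerate}
\end{proposition}

\begin{proof}
(ii)$\Rightarrow$(i) is Lemma~\ref{lem:MW}. (ii)$\Rightarrow$(iii): every contraction kills $\Lambda^{\otimes n}$, so $\Lambda^{\otimes n}$ is orthogonal to $W_n$ by \eqref{eq:adjoint}. (iii)$\Rightarrow$(iv): take $\Lambda=RL$.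

(i)$\Rightarrow$(iv). We detect $M_n(t)$ by maps $X^{(n)}\to S^n$. Let $C_1,\dots,C_n$ be disjoint oriented simple closed curves in the interior of $\Sigma$, with disjoint closed annular neighborhoods $N_i\cong C_i\times[0,1]$. Let $\varrho_i\colon X\to S^1=[0,1]/\{0,1\}$ be the projection to the second factor on $N_i$, and let it send $X\setminus N_i$ to the basepoint. The degree of $\varrho_i$ on a loop counts the signed crossings with $C_i$, so $\varrho_i$ induces $\pm\langle\,\cdot\,,[C_i]\rangle$ on $H_1$. The map
\[
X^n\to S^1\wedge\dots\wedge S^1=S^n,\qquad z\mapsto\varrho_1(z_1)\wedge\dots\wedge\varrho_n(z_n),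
\]
sends $\Delta_n(X)$ to the basepoint: if $z_i=p$, then $z_i\notin N_i$, and if $z_i=z_j$, then $z_i\notin N_i$ or $z_j\notin N_j$ because the annuli are disjoint. So it factors through $X^{(n)}$, and on homology it sends $M_n(t)$ to $\pm\langle t,[C_1]\cdots[C_n]\rangle$. Thus (i) forces this number to vanish. The classes $a_1,\dots,a_g$ are represented by disjoint simple closed curves. Taking parallel copies, any sequence $a_{i_1},\dots,a_{i_n}$ is represented by disjoint curves. The homomorphism $\Gamma\to\mathrm{Sp}_{2g}(\mathbb Z)$ is onto, so the same holds for $Ra_{i_1},\dots,Ra_{i_n}$, and the products of these sequences span $(RL)^{\otimes n}$.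

(iv)$\Rightarrow$(ii). For $u\in L^{\otimes n}$, the function $R\mapsto\langle t,Ru\rangle$ on $\mathrm{Sp}$ is polynomial and vanishes on $\mathrm{Sp}_{2g}(\mathbb Z)$, which is Zariski dense by Borel's theorem. So $t$ is orthogonal to the $\mathrm{Sp}$-submodule $U\subset H_{\mathbb C}^{\otimes n}$ generated by $L^{\otimes n}$. Let $H^{\langle n\rangle}\subset H_{\mathbb C}^{\otimes n}$ be the common kernel of all $\kappa_{ij}$; by \eqref{eq:adjoint} it is the orthogonal complement of $W_n\otimes\mathbb C$. We claim that $H^{\langle n\rangle}\subset U$. By Weyl's construction \cite[\S17.3, Theorem~17.11]{FH}, for each partition $\lambda$ of $n$ the space $H^{\langle n\rangle}\cap S_\lambda$ is zero or isomorphic to $V_\lambda$. The space $H^{\langle n\rangle}$ is stable under $\mathfrak S_n$, and $1\in\mathbb C[\mathfrak S_n]$ is a linear combination of elements $\sigma y_\lambda\sigma'$, so $H^{\langle n\rangle}$ is a sum of permuted copies of these spaces. By \eqref{eq:weight}, each copy is generated by a highest weight vector in $L^{\otimes n}$, which proves the claim. Hence $t$ is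 orthogonal to $H^{\langle n\rangle}$, so $t\in W_n\otimes\mathbb C$, and a rational tensor in $W_n\otimes\mathbb C$ lies in $W_n\otimes\mathbb Q$.
\end{proof}

\subsection{Filtering by height}\label{sec:filtration}
The space $\Sigma^{(m)}$ has homology in the single degree $m$, with explicit generators, because $\Sigma$ is equivalent to a wedge of circles; the space $X^{(n)}$ has no such description. But $X$ is $\Sigma$ with a cone attached, and $\hat\varphi$ is the identity on the cone. We therefore sort the points of $X^n$ by how many levels of the cone they occupy. Two adjustments make the layers simple: the basepoint is moved to $\Sigma$ by collapsing $e$, and points on the same level are grouped.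

Let $\partial=\partial\Sigma$, based at $q$, and let $h\colon X\to[0,1]$ be $0$ on $\Sigma$ and the cone coordinate on $\mathbb D$, so that $h^{-1}(1)=\{p\}\subset e$. Triangulate $\Sigma$ with $q$ as a vertex and $\mathbb D$ as the simplicial cone on $\partial$; then $\Sigma$ and $e$ are subcomplexes and $h$ is affine on simplices. Let
\[
\Delta'=\{z\in X^n:z_i\in e\text{ for some }i,\text{ or }z_i=z_j\text{ for some }i\ne j\}.
\]
The quotient $X'=X/e$, based at the image of $e$, is again a closed surface, and $X^n/\Delta'=X'^{(n)}$. The quotient map $(X,p)\to X'$ collapses a contractible subcomplex, so it is a based homotopy equivalence, and it commutes with the maps induced by $\hat\varphi$. Hence $\tilde H^*(X^{(n)})\cong H^*(X^n,\Delta')$ equivariantly, and $\tilde H_*(X^{(n)})\cong H_*(X^n,\Delta')$ compatibly with the maps $M_n$ of $X$ and $X'$.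

Put $Y_{-1}=\Delta'$ and, for $0\le k\le n$,
\[
Y_k=\Delta'\cup\{z\in X^n:\text{the set }\{h(z_1),\dots,h(z_n)\}\setminus\{0\}\text{ has at most }k\text{ elements}\}.
\]
Each $Y_k$ is the union of $\Delta'$ with finitely many sets cut out by equations $h(z_i)=0$ and $h(z_i)=h(z_j)$, so it is a compact subpolyhedron of $X^n$. It is preserved by $\hat\varphi^{\,n}$ and by $\mathfrak S_n$, and $Y_n=X^n$.

\begin{lemma}\label{lem:layers}
For $0\le k\le n$, the group $H_j(Y_k,Y_{k-1})$ vanishes for $j\ne n+k$, and $N_k=H_{n+k}(Y_k,Y_{k-1})$ is a finite direct sum of groups $\tilde H_{|T|}(\Sigma^{(T)})\otimes B$ with $|T|\le n-k$ and $B$ free of finite rank, on which $\varphi$ acts by $\varphi^{(T)}_*\otimes1$. Each $N_k$ is free, and $N_0=\tilde H_n(\Sigma^{(n)})$, where $\Sigma$ is based at $q$.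
\end{lemma}

\begin{proof}
A point of $Y_k\setminus Y_{k-1}$ avoids $\Delta'$ and has exactly $k$ nonzero heights $h_1<\dots<h_k$, with $h_k<1$ because $p\in e$. It determines an ordered partition $T\sqcup S_1\sqcup\dots\sqcup S_k=\{1,\dots,n\}$ with all $S_j\ne\emptyset$: the points labeled by $T$ lie in $\Sigma\setminus q$, and those labeled by $S_j$ lie in $(\partial\setminus q)\times\{h_j\}$. The partition is locally constant on $Y_k\setminus Y_{k-1}$, since a small move that changes it creates an additional nonzero height. Points at different heights are distinct automatically, so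
\[
Y_k\setminus Y_{k-1}\cong\bigsqcup\ \{0<h_1<\dots<h_k<1\}\times F_T(\Sigma\setminus q)\times F_{S_1}(\partial\setminus q)\times\dots\times F_{S_k}(\partial\setminus q),
\]
where $F_S$ denotes configurations labeled by $S$. The space $Y_k/Y_{k-1}$ is the one-point compactification of the left side. One-point compactification turns finite disjoint unions into wedges and products into smash products, and it turns $F_S(Z\setminus z)=Z^S\setminus\Delta_S(Z)$ into $Z^{(S)}$. Therefore
\[
Y_k/Y_{k-1}\cong\bigvee\ S^k\wedge\Sigma^{(T)}\wedge\partial^{(S_1)}\wedge\dots\wedge\partial^{(S_k)},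
\]
and $\hat\varphi$ acts through $\varphi^{(T)}$ on the factor $\Sigma^{(T)}$. By Example~\ref{ex:circle}, $\Sigma^{(T)}$ and $\partial^{(S_j)}$ have free reduced homology concentrated in degrees $|T|$ and $|S_j|$. The K\"unneth theorem gives the claim, as $k+|T|+\sum_j|S_j|=k+n$ and $|T|\le n-k$.
\end{proof}

The layers behave like cells. By the universal coefficient theorem, $H^j(Y_k,Y_{k-1})$ is $\operatorname{Hom}(N_k,\mathbb Z)$ for $j=n+k$ and zero otherwise. Induction on $l-k$ with the exact sequences of triples shows that, for $-1\le k\le l\le n$, the groups $H_j(Y_l,Y_k)$ and $H^j(Y_l,Y_k)$ vanish unless $n+k<j\le n+l$. Three consequences follow, all natural in $\varphi$.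
\begin{enumerate}
\item[(A)] $H^j(X^n,\Delta')=0$ unless $n\le j\le 2n$, and $H^n(X^n,\Delta')=\operatorname{Hom}(H_n(X^n,\Delta'),\mathbb Z)$ because $H_{n-1}(X^n,\Delta')=0$.
\item[(B)] The map $N_0\to H_n(X^n,\Delta')$ is onto, because $H_n(X^n,Y_0)=0$. It is the map $\tilde H_n(\Sigma^{(n)})\to\tilde H_n(X'^{(n)})$ induced by the based map $\Sigma\to X'$.
\item[(C)] For $0\le i\le n$, the group $H^{n+i}(X^n,\Delta')$ is a subquotient of $\operatorname{Hom}(N_i,\mathbb Z)$. Indeed, $H^{n+i}(X^n,Y_{i-1})$ surjects onto $H^{n+i}(X^n,Y_{-1})$ because $H^{n+i}(Y_{i-1},Y_{-1})=0$, and it injects into $H^{n+i}(Y_i,Y_{i-1})$ because $H^{n+i}(X^n,Y_i)=0$.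
\end{enumerate}

\subsection{Proof of Theorem~\ref{thm:crit}}
Let $\xi_1,\dots,\xi_{2g}$ be the free basis $\alpha_1,\beta_1,\dots,\alpha_g,\beta_g$ of $\pi$. The map $\xi_1\vee\dots\vee\xi_{2g}$ from a wedge of circles to $\Sigma$ is a based homotopy equivalence. By Lemma~\ref{lem:wedge}(a), the K\"unneth theorem and \eqref{eq:image}, the group $\tilde H_m(\Sigma^{(m)})$ is spanned by the translates of the products
\begin{equation}\label{eq:products}
\Theta_{k_1}(\xi_1)\cdots\Theta_{k_{2g}}(\xi_{2g}),\qquad k_1+\dots+k_{2g}=m .
\end{equation}
The map $\varphi_*$ commutes with translation, is multiplicative, and sends $\Theta_k(\xi_j)$ to $\Theta_k(\varphi(\xi_j))$. By \eqref{eq:tau}, $\varphi(\xi_j)-\xi_j\in I^n$ is represented by $t_j=\tau(\varphi)([\xi_j])$, so Lemma~\ref{lem:leading} gives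
\[
\varphi_*\Theta_k(\xi_j)=\Theta_k(\xi_j)\quad(k<n),\qquad\varphi_*\Theta_n(\xi_j)=\Theta_n(\xi_j)+M_n(t_j).
\]
This is where $\varphi\in J(n-1)$ is used.

For $m<n$, all products \eqref{eq:products} are fixed. So $\varphi$ acts as the identity on $N_i$ for $i\ge1$ by Lemma~\ref{lem:layers}, and on $H^{n+i}(X^n,\Delta')$ for $i\ge1$ by (C). By (A) only degree $n$ remains, and there $\varphi$ acts trivially if and only if $\varphi_*-1$ maps the finitely generated group $H_n(X^n,\Delta')$ into its torsion subgroup. For $m=n$, a product \eqref{eq:products} with two nonzero indices has all $k_j<n$ and is fixed, and the others are the classes $\Theta_n(\xi_j)$. So $(\varphi_*-1)N_0$ is spanned by the translates of the classes $M_n(t_j)$. By (B) and the naturality of $M_n$, the image of $\varphi_*-1$ on $H_n(X^n,\Delta')$ is spanned by the translates of the classes $M_n(t_j)$ formed in $X'$, and it is torsion if and only if $M_n(t_j)=0$ in $H_n(X^n,\Delta_n(X);\mathbb Q)$ for all $j$. By Propositions~\ref{prop:duality} and~\ref{prop:kernel}, $\varphi\in K_n$ if and only if $t_j\in W_n\otimes\mathbb Q$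 for all $j$. The classes $[\xi_j]$ form a basis of $H$, which gives the first criterion. The second is the equivalence of (ii) and (iii) in Proposition~\ref{prop:kernel}, since $\mathcal L_n(H)$ maps into $\mathcal L_n(H_{\mathbb Q}/\Lambda)\subset(H_{\mathbb Q}/\Lambda)^{\otimes n}$. \qed

\begin{remark}
The proof does not use the inclusion $J(n)\subset K_n$; the case $\tau(\varphi)=0$ of Theorem~\ref{thm:crit} gives it for $n\ge2$. By Proposition~\ref{prop:duality}, the proof also shows that $J(n-1)$ can act nontrivially on $H_i(F_n(\Sigma))$ only for $i=n$.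
\end{remark}

\section{Genus one and at most four points}\label{sec:class}

For $g\ge2$ and $n\ge5$ the equality in Theorem~\ref{thm:class} fails by Theorem~\ref{thm:counter}, and $\langle J(n),D\rangle\subset K_n$ always holds. It remains to prove $K_n\subset\langle J(n),D\rangle$ when $g=1$ or $n\le4$. Theorem~\ref{thm:crit} describes only elements of $J(n-1)$, so we first show that the kernels decrease.

\begin{lemma}\label{lem:nested}
$K_n\subset K_{n-1}$ for $n\ge2$.
\end{lemma}

\begin{proof}
Fix a point $x_0\in\mathbb D\setminus(\partial\Sigma\cup p)$. Adding $x_0$ as the last point gives an equivariant map $F_{n-1}(\Sigma)\to F_n(X\setminus p)$. Its composite with the map that forgets the last point is the inclusion $F_{n-1}(\Sigma)\to F_{n-1}(X\setminus p)$, a homotopy equivalence by the proof of Proposition~\ref{prop:duality}. So $H_*(F_{n-1}(\Sigma))$ embeds equivariantly in $H_*(F_n(X\setminus p))\cong H_*(F_n(\Sigma))$.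
\end{proof}

\subsection{Genus one}
We recall three standard facts. For $g=1$, the group $\Gamma$ is the braid group $B_3=\langle\sigma_1,\sigma_2\mid\sigma_1\sigma_2\sigma_1=\sigma_2\sigma_1\sigma_2\rangle$, generated by the twists along two curves that meet once; the kernel $J(1)$ of the action $B_3\to SL_2(\mathbb Z)$ on $H$ is generated by $(\sigma_1\sigma_2)^6$; and this element is $D^{\pm1}$. With Lemma~\ref{lem:nested},
\[
\langle D\rangle\subset\langle J(n),D\rangle\subset K_n\subset K_1=J(1)=\langle D\rangle ,
\]
so equality holds throughout.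

\subsection{Reduction to derivations}
Let $g\ge2$. For $n=1$ we have $K_1=J(1)\ni D$. Let $2\le n\le4$ and assume by induction that $K_{n-1}=J(n-1)\langle D\rangle$. An element of $K_n\subset K_{n-1}$ has the form $\psi D^k$ with $\psi\in J(n-1)$, and $\psi\in K_n$ because $D\in K_n$. So it suffices to show that every $\psi\in K_n\cap J(n-1)$ lies in $\langle J(n),D\rangle$. By Theorem~\ref{thm:crit} and \eqref{eq:tauomega}, $\delta=\tau(\psi)$ satisfies
\begin{equation}\label{eq:conditions}
\delta(H)\subset\mathcal L_n(H_{\mathbb Q})\cap(W_n\otimes\mathbb Q),\qquad\delta(\omega)=0 .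
\end{equation}
We solve these conditions: $\delta=0$ for $n=2,4$, and $\delta$ is a multiple of $\tau(D)$ for $n=3$. The following contractions are used, for vectors $u,v$ and $t\in H_{\mathbb Q}^{\otimes2}$:
\begin{equation}\label{eq:contr}
\kappa_{12}(\omega v)=2g\,v,\quad\kappa_{12}(v\omega)=-v,\quad\kappa_{23}(\omega t)=\kappa_{23}(t\omega)=-t,\quad\kappa_{23}(u\omega v)=2g\,uv .
\end{equation}
The first and last follow from $\kappa_{12}(\omega)=2g$. By \eqref{eq:basis}, $\kappa_{12}(v\omega)=\sum_i(\langle v,a_i\rangle b_i-\langle v,b_i\rangle a_i)=-v$, which also gives $\kappa_{23}(uv\omega)=-uv$, and $\kappa_{23}(\omega uv)=\sum_i(\langle b_i,u\rangle a_i-\langle a_i,u\rangle b_i)v=-uv$.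

\subsection{Two points}
Here $W_2\otimes\mathbb Q=\mathbb Q\omega$, so $\delta(y)=f(y)\omega$ for a linear form $f$. By \eqref{eq:deltaomega}, $0=\delta(\omega)=\omega v-v\omega$ with $v=\sum_i(f(a_i)b_i-f(b_i)a_i)$. Applying $\kappa_{12}$ gives $(2g+1)v=0$. So $f=0$ and $\psi\in J(2)$.

\subsection{Three points}

\begin{lemma}\label{lem:W3}
Let $g\ge2$. Every element of $\mathcal L_3(H_{\mathbb Q})\cap(W_3\otimes\mathbb Q)$ equals $[\omega,u]$ for a unique $u\in H_{\mathbb Q}$.
\end{lemma}

\begin{proof}
An element of $W_3\otimes\mathbb Q$ has the form $t=\omega_{12}u+\omega_{13}v+\omega_{23}w$, and $u,v,w$ are determined by $t$. To see this, let $y$ be a basis vector and choose an index $i$ different from that of $y$, which is possible since $g\ge2$. The word $a_ib_iy$ has a pair $a_j,b_j$ only in slots $1,2$, so its coefficient in $t$ is the $y$-coefficient of $u$; in the same way $a_iyb_i$ and $ya_ib_i$ read off the $y$-coefficients of $v$ and $w$. The reversal of words, $\operatorname{rev}$, satisfies $\operatorname{rev}[s,s']=-[\operatorname{rev}s,\operatorname{rev}s']$, so it acts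 on $\mathcal L_m$ by $(-1)^{m-1}$. It fixes $\mathcal L_3$ and sends $\omega$ to $-\omega$. If $t\in\mathcal L_3$, then $t=\operatorname{rev}t=-\omega_{23}u-\omega_{13}v-\omega_{12}w$, and uniqueness gives $w=-u$, $v=0$, so $t=\omega u-u\omega$.
\end{proof}

Thus $\delta(y)=[\omega,\nu(y)]$ for a linear map $\nu\colon H_{\mathbb Q}\to H_{\mathbb Q}$. Let $\Psi\colon H_{\mathbb Q}^{\otimes2}\to H_{\mathbb Q}^{\otimes4}$ be the linear map with $\Psi(uv)=[[\omega,u],v]=\omega uv-u\omega v-v\omega u+vu\omega$. By \eqref{eq:deltaomega}, $0=\delta(\omega)=\Psi((\nu\otimes1)\omega)$. We claim that $\ker\Psi\subset\mathbb Q\omega$. Write $t=s+s^-$ with $s=\sum s's''$ symmetric and $s^-$ antisymmetric. Then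
\[
\Psi(t)=\omega(s+s^-)-2\sum s'\omega s''+(s-s^-)\omega,
\]
and \eqref{eq:contr} gives $\kappa_{23}\Psi(t)=-(s+s^-)-4gs-(s-s^-)=-(2+4g)s$. So $\Psi(t)=0$ forces $s=0$ and then $\omega s^-=s^-\omega$; applying $\kappa_{12}$ gives $2g\,s^-=\kappa_{12}(s^-)\,\omega$, which proves the claim.

Hence $\sum_i(\nu(a_i)b_i-\nu(b_i)a_i)=k\omega$ for some $k\in\mathbb Q$. The second tensor factors form a basis, so $\nu=k\cdot\mathrm{id}$ and $\delta=k\tau(D)$ by Example~\ref{ex:twist}. The tensor $\delta(a_1)$ is integral, and $[\omega,a_1]$ has a coefficient equal to $-1$, so $k\in\mathbb Z$. Then $\tau(\psi D^{-k})=0$, that is, $\psi D^{-k}\in J(3)$.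

\subsection{Four points}
A direct solution of \eqref{eq:conditions} is now unwieldy, so we use the symmetry. Write $\mathcal L_m=\mathcal L_m(H_{\mathbb C})$ and consider the $\mathrm{Sp}$-modules
\[
\mathfrak h=\{\delta\in\operatorname{Hom}(H_{\mathbb C},\mathcal L_4):\delta(\omega)=0\},\qquad\mathfrak k=\{\delta\in\mathfrak h:\delta(H_{\mathbb C})\subset W_4\otimes\mathbb C\}.
\]
We show that $\mathfrak k=0$; then $\tau(\psi)=0$ and $\psi\in J(4)$. The plan is to show that $\mathfrak h$ is a direct sum of pairwise nonisomorphic irreducible modules, so that every submodule is the sum of some of them, and to find in each summand a vector outside $\mathfrak k$. The test is reduction modulo the Lagrangian $\Lambda$ spanned by $b_1,\dots,b_g$: we identify $H_{\mathbb C}/\Lambda$ with $L$, and $W_4$ maps to zero in $L^{\otimes4}$ because each term of $\omega$ contains a letter $b$. We write $\equiv$ for equality of images in $L^{\otimes4}$.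

\emph{Step 1: $\mathfrak h$ as a Schur functor.} Identify $H_{\mathbb C}\otimes\mathcal L_4$ with $\operatorname{Hom}(H_{\mathbb C},\mathcal L_4)$ by letting $u\otimes\ell$ act as $y\mapsto\langle y,u\rangle\ell$. By \eqref{eq:deltaomega} and \eqref{eq:basis}, this derivation sends $\omega$ to $\sum_i(\langle a_i,u\rangle[\ell,b_i]-\langle b_i,u\rangle[\ell,a_i])=[\ell,u]$. So $\mathfrak h$ is the kernel of the bracket $H_{\mathbb C}\otimes\mathcal L_4\to\mathcal L_5$, which is onto by the definition of $\mathcal L_5$ and equivariant for $GL(H_{\mathbb C})$. As $GL(H_{\mathbb C})$-modules \cite{Thr}, \cite[Ch.~8]{Reu},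
\[
\mathcal L_4\cong S_{31}\oplus S_{211},\qquad\mathcal L_5\cong S_{41}\oplus S_{32}\oplus S_{311}\oplus S_{221}\oplus S_{2111}.
\]
By Pieri's rule, $H_{\mathbb C}\otimes S_\mu$ is the sum of the $S_\lambda$ with $\lambda$ obtained from $\mu$ by adding one box. This gives $S_{41}\oplus S_{32}\oplus S_{311}$ for $\mu=(3,1)$ and $S_{311}\oplus S_{221}\oplus S_{2111}$ for $\mu=(2,1,1)$. Removing $\mathcal L_5$ leaves $\mathfrak h\cong S_{311}$.

\emph{Step 2: elements of $\mathfrak h$ from a tree.} For $u_1,\dots,u_5\in H_{\mathbb C}$ define
\begin{align*}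
\ell_1&=[u_2,[u_3,[u_4,u_5]]],&\ell_2&=[[u_3,[u_4,u_5]],u_1],&\ell_3&=[[u_4,u_5],[u_1,u_2]],\\
\ell_4&=[u_5,[[u_1,u_2],u_3]],&\ell_5&=[[[u_1,u_2],u_3],u_4],
\end{align*}
as in Figure~\ref{fig:tree}, and put $\delta(u_1,\dots,u_5)=\sum_iu_i\otimes\ell_i$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw (-0.9,-0.7) node[below left]{$u_1$} -- (0,0) -- (-0.9,0.7) node[above left]{$u_2$};
\draw (0,0) -- (3,0);
\draw (1.5,0) -- (1.5,0.9) node[above]{$u_3$};
\draw (3.9,0.7) node[above right]{$u_4$} -- (3,0) -- (3.9,-0.7) node[below right]{$u_5$};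
\fill (0,0) circle (2pt);
\fill (1.5,0) circle (2pt);
\fill (3,0) circle (2pt);
\end{tikzpicture}
\caption{A planar tree with five labeled leaves. The bracket $\ell_i$ is read by entering at the leaf $u_i$ and, at each trivalent vertex, bracketing the two remaining branches in clockwise order after the edge of entry. For example, $\ell_1=[u_2,[u_3,[u_4,u_5]]]$.}
\label{fig:tree}
\end{figure}

This element lies in $\mathfrak h$, by one Jacobi identity for each trivalent vertex. With $Q=[u_3,[u_4,u_5]]$ and $Q'=[[u_1,u_2],u_3]$, the identities for the triples $(u_1,u_2,Q)$, $([u_1,u_2],u_3,[u_4,u_5])$ and $(Q',u_4,u_5)$ read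
\begin{gather*}
[u_1,\ell_1]+[u_2,\ell_2]+[Q,[u_1,u_2]]=0,\qquad[[u_1,u_2],Q]+[u_3,\ell_3]+[[u_4,u_5],Q']=0,\\
[Q',[u_4,u_5]]+[u_4,\ell_4]+[u_5,\ell_5]=0 .
\end{gather*}
In the sum the terms without $\ell_i$ cancel in pairs, leaving $\sum_i[u_i,\ell_i]=0$.

To reach weights of total size $3$, insert $\omega$ at the leaves $u_1$ and $u_4$:
\[
\Phi(xyz)=\sum_{i=1}^g\bigl(\delta(a_i,x,y,b_i,z)-\delta(b_i,x,y,a_i,z)\bigr)\qquad(x,y,z\in H_{\mathbb C}).
\]
Since $\omega$ is invariant, $\Phi\colon H_{\mathbb C}^{\otimes3}\to\mathfrak h$ is an $\mathrm{Sp}$-equivariant linear map. Evaluate $\Phi(xyz)$ at $w\in H_{\mathbb C}$. The brackets $\ell_2,\ell_3,\ell_5$ are signed sums of words that contain both $u_1$ and $u_4$; after summation over $i$ each word becomes a tensor $\pm\omega_{jk}s$, so these terms lie in $W_4\otimes\mathbb C$. The $\ell_1$ terms sum to $[x,[y,[u_4,z]]]$ with $u_4=\sum_i(\langle w,a_i\rangle b_i-\langle w,b_i\rangle a_i)=-w$, and the $\ell_4$ terms sum to $[z,[[u_1,x],y]]$ with $u_1=\sum_i(\langle w,b_i\rangle a_i-\langle w,a_i\rangle b_i)=w$, by \eqref{eq:basis}. Using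 antisymmetry of the bracket,
\begin{equation}\label{eq:Phi}
\Phi(xyz)(w)\equiv[x,[y,[z,w]]]+[z,[y,[x,w]]].
\end{equation}

The tensor $a_1a_1a_1$ is a highest weight vector of weight $3\varepsilon_1$, and \eqref{eq:Phi} gives $\Phi(a_1a_1a_1)(a_2)\equiv2[a_1,[a_1,[a_1,a_2]]]$, in which $a_1a_1a_1a_2$ has coefficient $2$.

The tensor $v=a_1a_2a_1-\frac12(a_1a_1a_2+a_2a_1a_1)$ has weight $2\varepsilon_1+\varepsilon_2$. The raising operator for $\varepsilon_1-\varepsilon_2$ sends it to $(1-\frac12-\frac12)a_1a_1a_1=0$, and all other raising operators kill $a_1$ and $a_2$, so $v$ is a highest weight vector. Put $d=[a_1,a_2]$. By \eqref{eq:Phi}, $\Phi(a_1a_2a_1)(a_2)\equiv2[a_1,[a_2,d]]$, while $\Phi(a_1a_1a_2)(a_2)$ and $\Phi(a_2a_1a_1)(a_2)$ are both $\equiv[a_2,[a_1,d]]$. The Jacobi identity gives $[a_1,[a_2,d]]-[a_2,[a_1,d]]=[d,d]=0$, so $\Phi(v)(a_2)\equiv[a_1,[a_2,d]]$. Since $[a_2,d]=2a_2a_1a_2-a_2a_2a_1-a_1a_2a_2$, the word $a_1a_1a_2a_2$ has coefficient $-1$ in this bracket.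

Thus $\Phi(a_1a_1a_1)$ and $\Phi(v)$ are highest weight vectors of $\mathfrak h$ outside $\mathfrak k$. They generate submodules isomorphic to $V_3$ and $V_{21}$ that are not contained in $\mathfrak k$.

\emph{Step 3: decomposition of $\mathfrak h$.} Let $g=2$. The hook content formula gives $\dim S_{311}(\mathbb C^4)=\frac{4\cdot5\cdot6\cdot3\cdot2}{5\cdot2\cdot1\cdot2\cdot1}=36$. Weyl's dimension formula for $\mathrm{Sp}_4$ reads $\dim V_\lambda=\frac16l_1l_2(l_1^2-l_2^2)$ with $l_1=\lambda_1+2$, $l_2=\lambda_2+1$, so $\dim V_3=20$ and $\dim V_{21}=16$. Both modules occur in $\mathfrak h$ by Step~2, hence $\mathfrak h\cong V_3\oplus V_{21}$.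

Let $g\ge3$. Littlewood's rule \cite[(25.39)]{FH} states that, for $\lambda$ with at most $g$ parts, the multiplicity of $V_\mu$ in $S_\lambda$ is $\sum_\theta c^\lambda_{\mu\theta}$, where $c^\lambda_{\mu\theta}$ are the Littlewood--Richardson coefficients and $\theta$ runs over partitions with $\theta_1=\theta_2\ge\theta_3=\theta_4\ge\cdots$. For $\lambda=(3,1,1)$, only $\theta=\emptyset$ and $\theta=(1,1)$ fit inside $\lambda$. The first gives $\mu=\lambda$. For the second, $c^\lambda_{\mu\theta}$ is $1$ if $\mu$ is obtained from $\lambda$ by removing two boxes from different rows and $0$ otherwise, which gives $\mu=(2,1)$ and $\mu=(3)$. So $\mathfrak h\cong V_{311}\oplus V_{21}\oplus V_3$.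

\emph{Step 4: the summand $V_{311}$ for $g\ge3$.} A highest weight vector $\delta$ of this summand lies in $H_{\mathbb C}\otimes\mathcal L_4\subset H_{\mathbb C}^{\otimes5}$ and has weight $3\varepsilon_1+\varepsilon_2+\varepsilon_3$, so $\delta\in L^{\otimes5}$ by \eqref{eq:weight}. Write $\delta=\sum_ja_j\otimes s_j$ with $s_j\in L^{\otimes4}$, and choose $j$ with $s_j\ne0$. Then $\delta(b_j)=-s_j$ is nonzero in $L^{\otimes4}$, so $\delta\notin\mathfrak k$.

In all cases $\mathfrak h$ is multiplicity free and none of its irreducible summands lies in $\mathfrak k$. Hence $\mathfrak k=0$, the induction is complete, and Theorem~\ref{thm:class} is proved. \qed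

\begin{thebibliography}{9}

\bibitem{BMW} Bianchi, Miller and Wilson, 2021.

\bibitem{BS} Bianchi and Stavrou, 2022.

\bibitem{notes} \emph{Configuration spaces and the Johnson filtration}, \texttt{http://mdp.ac/\allowbreak pce2020/\allowbreak seminar-notes/\allowbreak 240311-{}-Andreas-\allowbreak Stavrou-{}-Configuration-\allowbreak spaces-and-the-\allowbreak Johnson-filtration.pdf}

\bibitem{FH} Fulton and Harris, \emph{Representation Theory}.

\bibitem{Reu} Reutenauer, \emph{Free Lie Algebras}.

\bibitem{Thr} Thrall, 1942.

\end{thebibliography}
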